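# When is a one-relator inverse monoid a group?

## 1. One letter: the heights of the prefixes decide

Let $A$ be a finite alphabet, let $A^{-1}=\{a^{-1}:a\in A\}$ be a disjoint set of formal inverses, and let $r$ be a word over $A\cup A^{-1}$. The question, posed in "On groups of units in one relation monoids and inverse monoids" (http://turnbull.mcs.st-and.ac.uk/~nik/talks/WOW18.pdf), is this: *is there an algorithm which, given $A$ and $r$, determines whether the inverse monoid $\mathrm{Inv}\langle A\mid r=1\rangle$ is a group?* The answer will be no, but for one letter it is yes, and we start there. First, the words in the question.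

**Definition (inverse monoid).** An inverse monoid is a monoid $M$ in which every $m$ has exactly one $m^{-1}$ with $mm^{-1}m=m$ and $m^{-1}mm^{-1}=m^{-1}$.

Recall the textbook facts. We have $(mn)^{-1}=n^{-1}m^{-1}$. Idempotents commute, and an idempotent is its own inverse. Every $mm^{-1}$ is idempotent, and so is $z^{-1}fz$ for every idempotent $f$. The relation $m\le n\iff m=en$ for some idempotent $e$ is a partial order compatible with multiplication, and $e\le 1$ for every idempotent $e$. The basic example is the symmetric inverse monoid on a set $X$: all partial injections of $X$, which we let act on the right. Its units are the permutations of $X$.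

**Definition (presentation).** The free inverse monoid on $A$ is the quotient of the monoid of all words over $A\cup A^{-1}$ by the congruence generated by all pairs $(ww^{-1}w,\,w)$ and $(ww^{-1}zz^{-1},\,zz^{-1}ww^{-1})$, where $w^{-1}$ is the formal inverse of the word $w$. Any map from $A$ to an inverse monoid extends uniquely to a homomorphism from it. $\mathrm{Inv}\langle A\mid r=1\rangle$ is the quotient of the free inverse monoid by the congruence generated by $(r,1)$.

For example, take $\mathrm{Inv}\langle a\mid aa^{-1}=1\rangle$. Let $a$ act on $\mathbb N=\{0,1,2,\dots\}$ by $p\mapsto p+1$. Then $aa^{-1}$ acts as the identity, so the monoid acts, but $a^{-1}a$ acts as the identity of $\{1,2,\dots\}$ only. So $a^{-1}a\ne1$ and the monoid is not a group.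

The elements to watch are the right-invertible ones. For an inverse monoid $M$ put
$$R=\{m\in M: mm^{-1}=1\}.$$

**(R1)** *$R$ is a submonoid, and $mn\in R$ implies $m\in R$.* If $m,n\in R$ then $mnn^{-1}m^{-1}=mm^{-1}=1$. If $mn\in R$ then $1=mnn^{-1}m^{-1}\le mm^{-1}\le1$. In particular, if a word represents an element of $R$, so do all its prefixes.

**(R2)** *If $f$ is idempotent and $yfz\in R$, then $yfz=yz$.* Idempotents commute, so $fz=f\,zz^{-1}z=zz^{-1}fz=z(z^{-1}fz)$. Put $m=yz$ and $g=z^{-1}fz$, an idempotent. Then $yfz=mg$, and $mg\in R$ says $1=mgg^{-1}m^{-1}=mgm^{-1}$. Hence $m=mgm^{-1}m=mm^{-1}mg=mg$.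

**(R3)** *If $m,m^{-1}\in R$, then $m$ is a unit. If $M$ is generated by $A$ as an inverse monoid, then $M$ is a group iff each $a\in A$ is a unit.* The first claim says $mm^{-1}=1=m^{-1}m$. For the second, every element is a product of elements of $A\cup A^{-1}$, and units are closed under products and inverses.

Fact (R2) is a deletion rule: inside a product *that lies in $R$* we may delete idempotent factors. The value does not change, so it stays in $R$ and we may delete again. In particular we may freely reduce, since $bb^{-1}$ is idempotent. A freely trivial word is idempotent: it arises from the empty word by inserting factors $bb^{-1}$, and by induction it is a product of idempotents and conjugates $bfb^{-1}$ of idempotents. Insertion is not allowed in general: in the example, $1\in R$ but $a^{-1}a\ne1$.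

Now let $A=\{a\}$. Some cases by hand: $r=a^2$ gives $a\cdot a=1$, a group of order at most $2$. For $r=aa^{-1}$ we saw that the monoid is not a group. For $r=aa^{-1}a^{-1}a$, (R1) gives $a\in R$. Write $f=aa^{-1}$ and $g=a^{-1}a$. Since $fg=1$, we get $g=fg\cdot g=fg=1$. So $a$ is a unit and we have a group.

**Proposition 1.** If $|A|\le1$ the problem is decidable. For $A=\{a\}$, $\mathrm{Inv}\langle a\mid r=1\rangle$ is a group iff $r$ has nonzero exponent sum, or $r$ has both a prefix of positive and a prefix of negative exponent sum.

**Proof.** If $A=\emptyset$ the monoid is trivial, hence a group. Let $A=\{a\}$ and $M=\mathrm{Inv}\langle a\mid r=1\rangle$. Let $n$ be the exponent sum of $r$, and let $l\ge0\ge-q$ be the maximum and minimum of the exponent sums of prefixes of $r$. Since $r=1\in R$, all prefixes of $r$ lie in $R$ by (R1).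

*A positive prefix makes $a$ right invertible.* If $l>0$, the first prefix of exponent sum $1$ is $pa$ with $p$ of exponent sum $0$. Over one letter this means that $p$ is freely trivial, hence idempotent, and (R2) gives $a=pa\in R$. In the same way $q>0$ gives $a^{-1}\in R$. So if $l,q>0$, then $a$ is a unit and $M$ is a group.

*A nonzero exponent sum suffices.* Suppose $n>0$; the case $n<0$ is symmetric under $a\leftrightarrow a^{-1}$. As $r\in R$, free reduction by (R2) gives $1=r=a^n$ in $M$. So $a\cdot a^{n-1}=1=a^{n-1}\cdot a$, and $M$ is a group.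

*Otherwise $M$ is not a group.* Let $n=0$ and $lq=0$. If $q=0$, let $a$ act on $\mathbb N$ by $p\mapsto p+1$. All prefixes of $r$ have exponent sum $\ge0$ and the total is $0$, so $r$ is defined at every $p\in\mathbb N$ and returns to $p$. So $M$ acts on $\mathbb N$ by partial injections. If $M$ were a group, $a$ would act as a unit, that is, as a permutation; but $0$ is not in the image of $a$. If $l=0$, use $-\mathbb N$ and $a^{-1}$ instead. The numbers $n,l,q$ are computable, so the criterion is decidable. $\square$

What changes with more letters? The positive half used that a prefix equal to $1$ in the group $\mathbb Z$ is freely trivial, hence idempotent; in a general group $\mathrm{Gp}\langle A\mid r\rangle$ that is false. The negative half used the submonoid $\mathbb N$ of $\mathbb Z$, which contains all prefixes of $r$. This half generalizes at once, and it shows where trouble may come from.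

## 2. Prefixes generate a submonoid of the group

**Lemma 2 (Action Lemma).** Let $H$ be a group generated by $A$ and let $P$ be a submonoid of $H$. Suppose $r=1$ in $H$ and all prefixes of $r$ represent elements of $P$. If $M=\mathrm{Inv}\langle A\mid r=1\rangle$ is a group, then $P=H$.

**Proof.** For $y\in A$ let $\tau_y$ be the partial injection $p\mapsto py$ of $P$ with domain $\{p\in P:py\in P\}$. Its inverse is $p\mapsto py^{-1}$ with domain $\{p\in P:py^{-1}\in P\}$. The map $y\mapsto\tau_y$ extends to a homomorphism from the free inverse monoid on $A$ to the symmetric inverse monoid on $P$. A word $y_1\cdots y_l$ over $A\cup A^{-1}$ is defined at $p$ iff $py_1\cdots y_i\in P$ for all $i$. If $y_1\cdots y_i$ is a prefix of $r$, it lies in $P$, and so $py_1\cdots y_i\in P$ because $P$ is a monoid. So $r$ is defined on all of $P$, and as $r=1$ in $H$, it acts as the identity. Hence $M$ acts on $P$. If $M$ is a group, every $\tau_y$ is a permutation of $P$, so $P$ is closed under right multiplication by $A$ and by $A^{-1}$. Since $1\in P$, we get $P=H$. $\square$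

All relators in these notes will have one shape, which lets us prescribe elements of $R$ freely.

**(R4)** *Let $r=\big(\prod_{v\in V}vv^{-1}\big)\rho$ with $V$ a finite list of words, and $M=\mathrm{Inv}\langle A\mid r=1\rangle$. Then in $M$ we have $\rho=1$ and every $v\in V$ lies in $R$.* Let $f=\prod_{v\in V} vv^{-1}$, an idempotent. From $f\rho=1$ we get $f=f\cdot f\rho=f\rho=1$, so $\rho=1$. Idempotents commute, so $vv^{-1}=vv^{-1}f=f=1$.

Such an $r$ is freely equal to $\rho$. If $\rho=1$ in a group $H$, then $r=1$ in $H$, and a prefix of $r$ equals in $H$ a prefix of some $v$ or of $\rho$: each completed block $vv^{-1}$ is trivial, and a prefix of $vv^{-1}$ equals a prefix of $v$. So for Lemma 2 it is enough that all prefixes of the words in $V$ and of $\rho$ lie in $P$.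

For example, let $\rho$ be empty and $A=\{a,x\}$, so that $H$ is the free group on $a,x$. For $V=(a,x)$ the prefixes generate the free monoid on $a,x$, which is not $H$, so $M$ is not a group by Lemma 2. For $V=(a,a^{-1},x,x^{-1})$, (R4) and (R3) show that $M$ is a group.

A sensible attempt at an algorithm is now visible: take $H=\mathrm{Gp}\langle A\mid r\rangle$ and test whether the prefixes of $r$ generate $H$ as a monoid. By Lemma 2 this is a necessary condition for $M$ to be a group. The weak point is the test itself: one must decide whether the inverse of a generator lies in a given finitely generated *submonoid*. In $\mathbb Z$ this is trivial; in other one-relator groups it is not. Undecidability of this test alone would not settle the question, since we must also produce, on one side, monoids which really are groups. That is the content of the following theorems.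

**Theorem 3.** There is no algorithm deciding, given $r$ over $\{a,s,t\}^{\pm1}$, whether $\mathrm{Inv}\langle a,s,t\mid r=1\rangle$ is a group.

**Theorem 4.**

1. For every fixed finite $A$ with $|A|\ge2$ the problem is undecidable. For $|A|=2$, $A=\{a,x\}$, it is undecidable even for words $r$ freely equal to the fixed word $\rho=a(xax^{-1})a^{-1}(xa^{-1}x^{-1})$, of length $8$.
2. If $|A|\le1$ the problem is decidable. For $A=\{a\}$, $\mathrm{Inv}\langle a\mid r=1\rangle$ is a group iff $r$ has nonzero exponent sum, or $r$ has both a prefix of positive and a prefix of negative exponent sum.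
3. In general the set of $(A,r)$ for which the monoid is a group is recursively enumerable. Hence the set for which it is not a group is not recursively enumerable.
4. In the fixed one-relator group $\mathrm{Gp}\langle a,x\mid\rho\rangle$ it is undecidable whether a given finite subset generates the whole group as a monoid.

Part 2 is Proposition 1. The words $r$ that we use are not reduced, and nothing is claimed about reduced or cyclically reduced $r$.

## 3. A path group inside a one-relator group

**Definition (graph group).** The graph group, or right-angled Artin group, $A(\Gamma)$ of a graph $\Gamma$ is generated by the vertices, with relations $[y,z]=1$ for each edge $\{y,z\}$. Here $[g,h]=ghg^{-1}h^{-1}$. We write $P_n$ for the path on $n$ vertices.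

For example, $A(P_2)\cong\mathbb Z^2$, and a graph with no edges gives a free group. The source of undecidability is a published theorem.

**(LS)** (M. Lohrey, B. Steinberg, *The submonoid and rational subset membership problems for graph groups*, J. Algebra 320 (2008).) Membership in finitely generated submonoids of a graph group is decidable iff the graph is a transitive forest.

A transitive forest is a graph obtained from a rooted forest by joining each vertex to all its descendants. If such a graph is connected, the root is joined to every other vertex. The path $P_4$ is connected and has no vertex of degree $3$, so it is not a transitive forest. Hence there is no algorithm which, given words $w_1,\dots,w_m,u$ over the generators of $A(P_4)$ and their inverses, decides whether $u\in W:=\mathrm{Mon}\langle w_1,\dots,w_m\rangle$, the submonoid generated by the $w_j$.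

We need $A(P_4)$ inside a group with a single relator. Let
$$G=\mathrm{Gp}\langle a,s\mid\rho\rangle,\qquad \rho=a(sas^{-1})a^{-1}(sa^{-1}s^{-1}),\qquad a_i=s^ias^{-i}\quad(i\in\mathbb Z).$$
Thus $\rho=[a_0,a_1]$: the single relation says that $a$ commutes with its shift.

**Lemma 5.** For $J\subseteq\mathbb Z$ the subgroup $\langle a_j:j\in J\rangle$ of $G$ is the graph group, with generators $a_j$, of the graph on $J$ in which $i,j$ are joined iff $|i-j|=1$.

**Proof.** Let $\Lambda=\langle y_i\ (i\in\mathbb Z)\mid[y_i,y_{i+1}]=1\rangle$. The shift $y_i\mapsto y_{i+1}$ is an automorphism, and $\Lambda\rtimes\langle s\rangle$ with $sy_is^{-1}=y_{i+1}$ has the presentation $\langle y_i,s\mid[y_i,y_{i+1}]=1,\ sy_is^{-1}=y_{i+1}\rangle$. Eliminate $y_i=s^iy_0s^{-i}$ for $i\ne0$. Then $[y_i,y_{i+1}]$ becomes $s^i[y_0,sy_0s^{-1}]s^{-i}$, so all these relators follow from the one with $i=0$. With $y_0=a$ we obtain $G$, and $y_i$ becomes $a_i$. So $\langle a_i:i\in\mathbb Z\rangle=\Lambda$.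

Let $\Gamma_J$ be the graph on $J$. Killing all $y_i$ with $i\notin J$ sends each relator of $\Lambda$ to a relator of $A(\Gamma_J)$ or to a trivial one, so it defines a map $\Lambda\to A(\Gamma_J)$. The composite $A(\Gamma_J)\to\Lambda\to A(\Gamma_J)$ is the identity, so the first map is injective. $\square$

In particular
$$\langle a_0,\dots,a_3\rangle\cong A(P_4),\qquad\langle a_0,\dots,a_3,a_5\rangle\cong A(P_4)*\langle a_5\rangle,\qquad\langle a_0,\dots,a_{n-1}\rangle\cong A(P_n).$$
From now on $w_1,\dots,w_m,u$ are words over $a_0^{\pm1},\dots,a_3^{\pm1}$, an instance of (LS), and $W=\mathrm{Mon}\langle w_1,\dots,w_m\rangle$.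

## 4. A first encoding, and how $u^{-1}$ leaks

We want a relator $r$, computed from the instance, such that $M$ is a group iff $u\in W$. Take a third letter $t$ and $r=\big(\prod vv^{-1}\big)\rho$. Let $V$ contain $a,a^{-1},s,s^{-1}$, so that $a,s$ are units and $G$ is available in $M$, and let $V$ contain all $tw_jt^{-1}$. Then $tw_jt^{-1}\in R$, and products of these can be simplified by deleting $t^{-1}t$, so $twt^{-1}\in R$ for all $w\in W$. What remains is a word which forces $t^{-1}\in R$ exactly when $tut^{-1}\in R$. The natural choice is $tu^{-1}t^{-1}t^{-1}$, because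
$$(tut^{-1})(tu^{-1}t^{-1}t^{-1})=tuu^{-1}t^{-1}t^{-1}=tt^{-1}t^{-1}=t^{-1}.$$
If $u\in W$, this shows $t^{-1}\in R$, and $M$ is a group, as desired.

The converse fails, and (R1) is the reason: $R$ is closed under prefixes, so $tu^{-1}t^{-1}\in R$ comes along uninvited. We are really testing whether $u\in\mathrm{Mon}\langle W,u^{-1}\rangle$. For $w_1=a_0^2$, $m=1$ and $u=a_0$ we have $u\notin W$, since $a_0$ has infinite order. But $(ta_0^2t^{-1})(ta_0^{-1}t^{-1})=ta_0t^{-1}$ lies in $R$, hence $t^{-1}\in R$ as above, and $M$ is a group.

So the element used in the last word must be some $k$ whose inverse may be added to the submonoid without harm. We need a submonoid that contains $k^{-1}$ in any case, and contains $k$ exactly when $u\in W$.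

## 5. An element whose inverse may be given away

We first recall the normal-form theorem that all later arguments use, from Lyndon–Schupp, *Combinatorial Group Theory*, IV.2.

**Definition (HNN extension).** Let $\theta:K\to\bar K$ be an isomorphism between subgroups of a group $L$. The HNN extension with stable letter $x$ is $H=\langle L,x\mid x\kappa x^{-1}=\theta(\kappa),\ \kappa\in K\rangle$. An expression $g_0x^{\varepsilon_1}g_1\cdots x^{\varepsilon_n}g_n$ with $g_i\in L$, $\varepsilon_i=\pm1$, is *reduced* if it has no *pinch*, that is, no subword $x\kappa x^{-1}$ with $\kappa\in K$ or $x^{-1}\lambda x$ with $\lambda\in\bar K$.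

**Britton's lemma and normal forms.** $L$ embeds in $H$. A reduced expression with $n\ge1$ is $\ne1$. Equal reduced expressions have the same $n$ and the same $\varepsilon_i$. For $K=1$ we have $H=L*\langle x\rangle$, and the reduced expression is unique.

For example, let $L=\langle a_0,a_1\rangle\cong\mathbb Z^2$, $K=\langle a_0\rangle$, $\bar K=\langle a_1\rangle$, $\theta(a_0)=a_1$. Eliminating $a_1=xa_0x^{-1}$ shows that $H=\mathrm{Gp}\langle a,x\mid\rho\rangle$, with $a=a_0$. Here $xa_0^2x^{-1}$ is a pinch, equal to $a_1^2$, while $xa_1x^{-1}$ is reduced.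

**Lemma 6.** Let $B$ be a group, $W\le B$ a submonoid, $u\in B$, and $Y_0=\mathrm{Mon}\langle W,\,k^{-1},\,u^{-1}ku^{-1}\rangle\le B*\langle k\rangle$ with $k$ of infinite order. Then $k\in Y_0\iff u\in W$.

**Proof.** If $u\in W$, then $k=u\cdot(u^{-1}ku^{-1})\cdot u\in Y_0$.

Now let $u\notin W$. An element of $Y_0$ has the form $b_0z_1b_1\cdots z_nb_n$ with $b_i\in W$ and $z_i\in\{k^{-1},u^{-1}ku^{-1}\}$. View $B*\langle k\rangle$ as the HNN extension with $K=1$ and stable letter $k$. A pinch is then a factor $k^{\pm1}\cdot1\cdot k^{\mp1}$. Between two consecutive stable letters of opposite sign stands $b_iu^{-1}$ (for $k^{-1}\cdots k$) or $u^{-1}b_i$ (for $k\cdots k^{-1}$). Neither is $1$, since $u\ne b_i\in W$. So the expression is reduced. If it equals $k$, uniqueness gives $n=1$, $z_1=u^{-1}ku^{-1}$ and $b_0u^{-1}=1$, so $u=b_0\in W$, a contradiction. $\square$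

## 6. Why $x^{-1}$ cannot be manufactured

We repair the encoding of Section 4 by replacing $W$ with $Y_0$ and the test element $u$ with $k$. To show that $M$ is not a group when $k\notin Y_0$, Lemma 2 asks for a proper submonoid $P$ containing all prefixes. The next lemma supplies it, in the generality that the two-letter case needs. The relation to keep in mind is
$$x^{-1}=(xkx^{-1})(xk^{-1}x^{-2}),\qquad(1)$$
which gives $x^{-1}\in P$ when $k\in Y$. The lemma says that if $k\notin Y$, no other product gives it either.

**Lemma 7 (Key Lemma).** Let $H$ be an HNN extension as above. Let $Y$ be a submonoid of $L$ with $K\subseteq Y$, and let $k\in L$ satisfy $k^{-1}\in Y$ and $k\notin Y$. Let $P$ be the submonoid of $H$ generated by $L\cup\{x\}\cup xYx^{-1}\cup\{xk^{-1}x^{-2}\}$. Then $x^{-1}\notin P$.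

To find the proof, multiply a few generators:
$$(xk^{-1}x^{-2})(xyx^{-1})=xk^{-1}x^{-1}yx^{-1},\qquad(xk^{-1}x^{-2})(xk^{-1}x^{-2})=xk^{-1}x^{-1}k^{-1}x^{-1}x^{-1},$$
$$(xk^{-1}x^{-2})\,x=xk^{-1}x^{-1}\in xYx^{-1}.$$
Every result starts with a single $x$, followed by letters $x^{-1}$ only. This suggests a family of blocks closed under such cancellations.

**Proof. Step 1: the blocks.** The purpose is to write every element of $P$ in blocks of one kind. For $d\ge1$ and $y_1,\dots,y_d\in Y$ put
$$F(y_1,\dots,y_d)=x\,y_1k^{-1}x^{-1}\,y_2k^{-1}x^{-1}\cdots y_{d-1}k^{-1}x^{-1}\,y_d\,x^{-1},$$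
and for $d=0$ put $F()=x$. Let $\mathcal F$ be the set of these expressions. We have $x=F()$, $xyx^{-1}=F(y)$ and $xk^{-1}x^{-2}=F(1,1)$. So every $h\in P$ can be written
$$h=g_0F_1g_1\cdots F_ng_n\qquad(g_i\in L,\ F_i\in\mathcal F).\qquad(2)$$
Choose such an expression with $n$ minimal. We claim that it is reduced.

**Step 2: no pinch inside a block.** In $F_j=F(y_1,\dots,y_d)$ the first stable letter is $x$ and all others are $x^{-1}$, so a pinch can only occur at the initial $x\cdots x^{-1}$. If $d=0$ there is none. If $d=1$ and there is a pinch, then $y_1\in K$ and $F_j=xy_1x^{-1}=\theta(y_1)\in L$; this can be absorbed into the neighboring $g$'s, which lowers $n$. If $d\ge2$ and there is a pinch, then $y_1k^{-1}=\kappa\in K$. So $k=\kappa^{-1}y_1\in Y$, because $K$ is a subgroup contained in $Y$. This contradicts $k\notin Y$.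

**Step 3: no pinch between blocks.** Every block starts with $x$. So a pinch at the boundary of $F_j$ and $F_{j+1}$ requires that $F_j=F(y_1,\dots,y_d)$ ends in $x^{-1}$, that is, $d\ge1$, and that $g:=g_j\in\bar K$. Put $\kappa=x^{-1}gx\in K\subseteq Y$. If $F_{j+1}=F(z_1,\dots,z_e)$ with $e\ge1$, then replacing $x^{-1}gx$ by $\kappa$ gives
$$F_j\,g\,F_{j+1}=F(y_1,\dots,y_{d-1},\ y_d\kappa z_1,\ z_2,\dots,z_e),$$
and $y_d\kappa z_1\in Y$. If $F_{j+1}=x$ and $d\ge2$, then
$$F_j\,g\,x=x\,y_1k^{-1}x^{-1}\cdots y_{d-1}k^{-1}x^{-1}\,y_d\kappa=F(y_1,\dots,y_{d-2},\ y_{d-1}k^{-1})\cdot y_d\kappa,$$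
and $y_{d-1}k^{-1}\in Y$ because $k^{-1}\in Y$, while $y_d\kappa\in L$ joins the next $g$. If $F_{j+1}=x$ and $d=1$, then $F_jgx=xy_1x^{-1}gx=F()\cdot y_1\kappa$. In each case two blocks are replaced by one, which lowers $n$, a contradiction. So (2) is reduced.

**Step 4: $x^{-1}$ is not in $P$.** Suppose $x^{-1}\in P$, and take the reduced expression (2) for it. Then $1=x\,g_0F_1g_1\cdots F_ng_n$. Either $n=0$, or the stable letter after the leading $x$ is the initial $x$ of $F_1$. So no pinch arises at the front, and the right side is reduced with at least one stable letter. By Britton's lemma it is $\ne1$, a contradiction. $\square$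

All three hypotheses were used: $k\notin Y$ in Step 2, $K\subseteq Y$ in Steps 2 and 3, and $k^{-1}\in Y$ in Step 3.

## 7. Undecidability with three letters

**Proof of Theorem 3. Step 1: the relator.** Spell $a_i$ as $s^ias^{-i}$ and put $k=a_5$. Let $V$ consist of
$$a,\ a^{-1},\ s,\ s^{-1},\quad tw_jt^{-1}\ (1\le j\le m),\quad tu^{-1}ku^{-1}t^{-1},\quad tk^{-1}t^{-1}t^{-1},$$
and let $r=\big(\prod_{v\in V}vv^{-1}\big)\rho$ and $M=\mathrm{Inv}\langle a,s,t\mid r=1\rangle$. We show that $M$ is a group iff $u\in W$. Since $r$ is computed from the instance, (LS) then proves the theorem.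

**Step 2: if $u\in W$, then $M$ is a group.** We produce $t^{-1}\in R$. By (R4), $\rho=1$ in $M$ and all $v\in V$ lie in $R$. By (R3), $a,s$ are units, so equalities valid in $G$ between words over $a^{\pm1},s^{\pm1}$ hold in $M$. By (R1), $t\in R$. Write $u=w_{j_1}\cdots w_{j_l}$ in $G$. The product $\prod_i(tw_{j_i}t^{-1})$ lies in $R$. Deleting the idempotents $t^{-1}t$ by (R2), it equals $tw_{j_1}\cdots w_{j_l}t^{-1}=tut^{-1}$. So $tut^{-1}\in R$; if $l=0$, then $u=1$ in $G$ and $tut^{-1}=tt^{-1}=1\in R$. The following products lie in $R$, and we delete $t^{-1}t$ again: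
$$(tut^{-1})(tu^{-1}ku^{-1}t^{-1})(tut^{-1})=t\,uu^{-1}ku^{-1}u\,t^{-1}=tkt^{-1}\in R,$$
$$(tkt^{-1})(tk^{-1}t^{-1}t^{-1})=tkk^{-1}t^{-1}t^{-1}=tt^{-1}t^{-1}=t^{-1}\in R.$$
So $t$ is a unit, and $M$ is a group by (R3).

**Step 3: if $u\notin W$, then $M$ is not a group.** We find a proper submonoid containing all prefixes. Let $H=\mathrm{Gp}\langle a,s,t\mid\rho\rangle=G*\langle t\rangle$ and
$$Y=\mathrm{Mon}\langle w_1,\dots,w_m,\ k^{-1},\ u^{-1}ku^{-1}\rangle\le G.$$
By Lemma 5, $Y$ lies in $\langle a_0,\dots,a_3\rangle*\langle a_5\rangle$. So Lemma 6 with $B=\langle a_0,\dots,a_3\rangle$ gives $k\notin Y$. Lemma 7 applies with $L=G$, $K=1$ and stable letter $t$: the submonoid $P$ generated by $G$, $t$, $tYt^{-1}$ and $tk^{-1}t^{-2}$ does not contain $t^{-1}$.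

Now check prefixes. Those of $\rho$ and of $a^{\pm1},s^{\pm1}$ lie in $G\subseteq P$. For the other $v\in V$, a prefix that has not reached a final $t^{-1}$ is empty or lies in $tG\subseteq P$. The full words $tw_jt^{-1}$ and $tu^{-1}ku^{-1}t^{-1}$, and the prefix $tk^{-1}t^{-1}$, lie in $tYt^{-1}$; for the last one we use $k^{-1}\in Y$. Finally $tk^{-1}t^{-2}\in P$. So all prefixes of $r$ lie in $P$, and $r=1$ in $H$. As $P\ne H$, Lemma 2 shows that $M$ is not a group. $\square$

## 8. Two letters: hiding the test behind $a_8$

Now one letter $x$ must play the parts of both $s$ and $t$. It cannot be declared a unit, or $x^{-1}\in R$ for free. What we can do is declare finitely many conjugates $x^iax^{-i}$ to be units. Let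
$$H=\mathrm{Gp}\langle a,x\mid\rho\rangle,\qquad\rho=a(xax^{-1})a^{-1}(xa^{-1}x^{-1}),\qquad a_i=x^iax^{-i},$$
which is $G$ with $s$ renamed $x$, and put
$$L=\langle a_0,\dots,a_8\rangle\cong A(P_9),\qquad K=\langle a_0,\dots,a_7\rangle,\qquad\bar K=\langle a_1,\dots,a_8\rangle .$$
Then $H=\langle L,x\mid xa_ix^{-1}=a_{i+1},\ 0\le i\le7\rangle$. Indeed, eliminate $a_i=x^ia_0x^{-i}$ for $1\le i\le8$ from the right side; the relators $[a_i,a_{i+1}]$ of $A(P_9)$ become conjugates $x^i\rho x^{-i}$, all consequences of $\rho$. By Lemma 5, $K$ and $\bar K$ are graph groups of paths on $8$ vertices, so $a_i\mapsto a_{i+1}$ is an isomorphism $\theta:K\to\bar K$. This is an HNN extension with $K\ne1$.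

Can we keep $k=a_5$ and the words $w_j$ as they are, with $x$ in place of $t$? No. Then $xa_5x^{-1}=a_6$ holds in $H$, and it lies in $P$ because $L\subseteq P$. So $(xa_5x^{-1})(xa_5^{-1}x^{-2})=x^{-1}\in P$ whether or not $u\in W$. In terms of Lemma 7, $Y$ must contain $K$, and $a_5\in K$. The remedy is to conjugate the test by an element of $L$ outside $K$. Put
$$\tau=a_8,\qquad k_0=a_5,\qquad C=\langle a_7\rangle,\qquad k=\tau k_0\tau^{-1},$$
$$Y=\mathrm{Mon}\langle K,\ \tau w_j\tau^{-1}\ (1\le j\le m),\ \tau k_0^{-1}\tau^{-1},\ \tau u^{-1}k_0u^{-1}\tau^{-1}\rangle\le L .$$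
Then $K\subseteq Y$ and $k^{-1}\in Y$. The next lemma says that $K$ and the hidden part of $Y$ interact only through $C$, and that this is harmless.

**Lemma 8.** If $k\in Y$, then $u\in W$.

**Proof. Step 1: a reduced expression.** We compare $k$ with an element of $Y$ in an HNN extension. Since $a_8$ commutes in the presentation of $A(P_9)$ only with $a_7$, we have $L=\langle K,\tau\mid\tau c\tau^{-1}=c,\ c\in C\rangle$, an HNN extension of $K$ with stable letter $\tau$. Put
$$Y_1=\mathrm{Mon}\langle w_1,\dots,w_m,\ k_0^{-1},\ u^{-1}k_0u^{-1},\ a_7^{\pm1}\rangle\le K .$$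
Suppose $k\in Y$. Then we can write
$$\tau k_0\tau^{-1}=\kappa_0\,\tau y_1\tau^{-1}\,\kappa_1\cdots\tau y_n\tau^{-1}\,\kappa_n\qquad(\kappa_i\in K,\ y_i\in Y_1),\qquad(3)$$
and we choose $n$ minimal. If $y_i\in C$, then $\tau y_i\tau^{-1}=y_i\in K$ can be absorbed. If $\kappa_i\in C$ with $0<i<n$, then $\tau y_i\tau^{-1}\kappa_i\tau y_{i+1}\tau^{-1}=\tau(y_i\kappa_iy_{i+1})\tau^{-1}$, with $y_i\kappa_iy_{i+1}\in Y_1$ since $C\subseteq Y_1$. Both contradict minimality. So the right side of (3) is reduced. The left side is reduced since $a_5\notin C$.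

**Step 2: only one block.** Equal reduced expressions have equally many stable letters, so $2=2n$ and $n=1$. Hence
$$\tau k_0^{-1}\tau^{-1}\,\kappa_0\,\tau y_1\tau^{-1}\,\kappa_1=1 .$$
By Britton's lemma there is a pinch. As $k_0,y_1\notin C$, it must be $\tau^{-1}\kappa_0\tau$ with $\kappa_0\in C$, and this factor equals $\kappa_0$. So $\tau(k_0^{-1}\kappa_0y_1)\tau^{-1}\kappa_1=1$, and again by Britton's lemma $k_0^{-1}\kappa_0y_1=c\in C$. Thus $k_0=\kappa_0y_1c^{-1}\in CY_1C\subseteq Y_1$.

**Step 3: forget $a_7$.** Killing $a_7$ and fixing $a_0,\dots,a_6$ is a retraction of $K$. It fixes $k_0$, $u$ and all $w_j$, and sends $Y_1$ to $\mathrm{Mon}\langle w_1,\dots,w_m,k_0^{-1},u^{-1}k_0u^{-1}\rangle$. So $k_0$ lies in this submonoid of $\langle a_0,\dots,a_3\rangle*\langle a_5\rangle$, and Lemma 6 gives $u\in W$. $\square$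

**Proof of Theorem 4, part 1. Step 1: the relator.** Spell every $a_i$ as $x^iax^{-i}$; then $\tau$, $k_0$, $k$, $u$, $w_j$ are words over $a^{\pm1},x^{\pm1}$. Let $V$ consist of
$$x^ia^{\pm1}x^{-i}\ (0\le i\le8),\quad x\tau w_j\tau^{-1}x^{-1}\ (1\le j\le m),\quad x\tau u^{-1}k_0u^{-1}\tau^{-1}x^{-1},\quad xk^{-1}x^{-1}x^{-1},$$
and let $r=\big(\prod_{v\in V}vv^{-1}\big)\rho$, which is freely equal to $\rho$, and $M=\mathrm{Inv}\langle a,x\mid r=1\rangle$. We show that $M$ is a group iff $u\in W$. By (LS) this gives the case $|A|=2$.

**Step 2: the relations of $L$ hold in $M$.** By (R4), $\rho=1$ in $M$ and $V\subseteq R$. By (R1), $x\in R$. For $0\le i\le8$ the element $a_i=x^iax^{-i}$ of $M$ and its inverse $x^ia^{-1}x^{-i}$ both lie in $R$, so $a_i$ is a unit. Let $0\le i\le7$. Then $a_ia_{i+1}a_i^{-1}a_{i+1}^{-1}$ is a unit, so it lies in $R$. It is spelled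
$$x^ia\,x^{-i}x^{i}\,x\,a\,x^{-1}\,x^{-i}x^i\,a^{-1}\,x^{-i}x^i\,x\,a^{-1}x^{-1}x^{-i}.$$
Deleting the idempotents $x^{-i}x^i$ by (R2), it equals $x^i\,(a\,xax^{-1}\,a^{-1}\,xa^{-1}x^{-1})\,x^{-i}=x^i\rho x^{-i}=x^ix^{-i}=1$, the last because $x\in R$. So the $a_i$ ($0\le i\le8$) are units of $M$ which satisfy the defining relations of $A(P_9)\cong L$. Equalities valid in $L$ between words over $a_0^{\pm1},\dots,a_8^{\pm1}$ therefore hold in $M$.

**Step 3: if $u\in W$, then $M$ is a group.** Write $u=w_{j_1}\cdots w_{j_l}$ in $L$; this holds in $M$ as well. The product of the elements $x\tau w_{j_i}\tau^{-1}x^{-1}$ lies in $R$. Deleting $x^{-1}x$ by (R2) and canceling $\tau^{-1}\tau=1$, we get $x\tau u\tau^{-1}x^{-1}\in R$; if $l=0$, this element is $xx^{-1}=1$. Deleting $x^{-1}x$ again,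
$$(x\tau u\tau^{-1}x^{-1})(x\tau u^{-1}k_0u^{-1}\tau^{-1}x^{-1})(x\tau u\tau^{-1}x^{-1})=x\tau k_0\tau^{-1}x^{-1}=xkx^{-1}\in R,$$
$$(xkx^{-1})(xk^{-1}x^{-1}x^{-1})=xkk^{-1}x^{-1}x^{-1}=xx^{-1}x^{-1}=x^{-1}\in R .$$
So $x$ is a unit. Also $a=a_0$ is a unit, and $M$ is a group.

**Step 4: all prefixes lie in $P$.** Here $P$ is the submonoid of $H$ generated by $L$, $x$, $xYx^{-1}$ and $xk^{-1}x^{-2}$; this step does not use any assumption on $u$. A prefix of a spelled word over $a_0^{\pm1},\dots,a_8^{\pm1}$ is a product $g\in L$ of complete letters followed by a prefix of some $x^ia^{\pm1}x^{-i}$. So in $H$ it equals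
$$gx^j\quad(0\le j\le i)\qquad\text{or}\qquad gx^ia^{\pm1}x^{-j}=gx^{i-j}a_j^{\pm1}\quad(0\le j\le i\le8),$$
and both lie in $P$. This covers $x^ia^{\pm1}x^{-i}$, and also $\rho$, which is the spelled word $a_0a_1a_0^{-1}a_1^{-1}$. For the other $v\in V$, a prefix not yet reaching the final letters $x^{-1}$ is empty or is $x$ times a prefix of a spelled word, so it lies in $\{1\}\cup xP\subseteq P$. The remaining prefixes are $x\tau w_j\tau^{-1}x^{-1}$, $x\tau u^{-1}k_0u^{-1}\tau^{-1}x^{-1}$ and $xk^{-1}x^{-1}$, which lie in $xYx^{-1}$, and $xk^{-1}x^{-2}$.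

**Step 5: if $u\notin W$, then $M$ is not a group.** By Lemma 8, $k\notin Y$. By Lemma 7, $x^{-1}\notin P$, so $P\ne H$. Since $r=1$ in $H$, Step 4 and Lemma 2 show that $M$ is not a group. This settles $|A|=2$.

**Step 6: larger alphabets.** We add letters without changing the answer. For $A\supset\{a,x\}$ put
$$r^+=\Big(\prod_{c\in A\setminus\{a,x\}}cc^{-1}c^{-1}c\Big)r,\qquad M^+=\mathrm{Inv}\langle A\mid r^+=1\rangle .$$
The bracket is a product of idempotents $cc^{-1}$ and $c^{-1}c$. As in (R4), in $M^+$ it equals $1$, each of its idempotent factors equals $1$, and $r=1$. So every such $c$ is a unit of $M^+$, and there is a homomorphism $M\to M^+$ with $a\mapsto a$, $x\mapsto x$. If $M$ is a group, then $a,x$ are units of $M$, hence of $M^+$, and $M^+$ is a group. Conversely, $c\mapsto1$ for $c\in A\setminus\{a,x\}$ sends $r^+$ to $r=1$ and so induces a surjection $M^+\to M$. If $M^+$ is a group, so is $M$. Thus the problem is undecidable for every fixed finite $A$ with $|A|\ge2$. $\square$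

## 9. Enumerating the groups, and monoid generation in $\mathrm{Gp}\langle a,x\mid\rho\rangle$

**Proof of Theorem 4, part 3.** By (R3), $M=\mathrm{Inv}\langle A\mid r=1\rangle$ is a group iff the finitely many equalities $aa^{-1}=1=a^{-1}a$ ($a\in A$) hold in $M$. Two words are equal in $M$ iff a finite chain of elementary steps leads from one to the other. Each step replaces one side of a pair by the other inside a word; the pairs are $(r,1)$ and those defining the free inverse monoid, and they form a decidable set. All chains can be enumerated, so the set of $(A,r)$ giving groups is recursively enumerable. By Theorem 3 it is not recursive. A set is recursive if both it and its complement are recursively enumerable, so the complement is not recursively enumerable. $\square$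

**Proof of Theorem 4, part 4.** Keep $H$, $L$, $K$, $Y$, $k$ and $P$ from Section 8. We first show that $P$ is generated as a monoid by a finite set computed from the instance:
$$\{a_i^{\pm1}\ (0\le i\le8)\}\cup\{x,\ xk^{-1}x^{-1},\ xk^{-1}x^{-2},\ x\tau u^{-1}k_0u^{-1}\tau^{-1}x^{-1}\}\cup\{x\tau w_j\tau^{-1}x^{-1}\ (1\le j\le m)\}.$$
Indeed, the first set generates $L$. The monoid $xYx^{-1}$ is generated by the conjugates of the generators of $Y$; here $xKx^{-1}=\bar K\le L$, and $x\tau k_0^{-1}\tau^{-1}x^{-1}=xk^{-1}x^{-1}$.

If $u\notin W$, then $k\notin Y$ by Lemma 8 and $x^{-1}\notin P$ by Lemma 7, so $P\ne H$. If $u\in W$, then $\tau u\tau^{-1}\in Y$ as a product of elements $\tau w_j\tau^{-1}$, so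
$$k=(\tau u\tau^{-1})(\tau u^{-1}k_0u^{-1}\tau^{-1})(\tau u\tau^{-1})\in Y,$$
and (1) gives $x^{-1}=(xkx^{-1})(xk^{-1}x^{-2})\in P$. Then $P$ contains $a^{\pm1}$ and $x^{\pm1}$, so $P=H$. Hence $P=H$ iff $u\in W$, which is undecidable by (LS). $\square$

This $P$ is exactly the submonoid generated by the prefixes of the two-letter relator $r$: all prefixes lie in $P$ by Step 4 of Section 8, and each generator listed above is the value in $H$ of a prefix of some word in $V$. So for these $r$, the test proposed in Section 2 gives the correct answer, since both "$M$ is a group" and "the prefixes generate $H$ as a monoid" are equivalent to $u\in W$; but no algorithm can carry it out.
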